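\title{A Liouville theorem for the equation $\Delta^2u+|u|^{q-1}u=0$}

\begin{abstract}
We prove that for every dimension $N\ge1$ and every exponent $q>1$ the only distributional solution $u\in L^{q+1}_{\mathrm{loc}}(\mathbb R^N)$ of $\Delta^2u+|u|^{q-1}u=0$ is $u=0$, with no assumption on the sign of $u$ or on its growth at infinity. In logarithmic polar coordinates the equation becomes autonomous on a cylinder, solutions obey universal local bounds, and the part of the operator that is odd in the axial variable acts as a friction of definite sign; two integral identities then force the solution to vanish. As complements we prove that every solution in a proper open subset $\Omega$ is classical and bounded by $C\operatorname{dist}(x,\partial\Omega)^{-4/(q-1)}$, that isolated singularities are removable when $q(N-4)>N+4$, and that $\mathbb R^N\setminus\{0\}$ carries no nonzero solution exactly when $N\ge5$ and $q\ge N/(N-4)$.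
\end{abstract}

\section{Introduction}

Let $N\ge1$ be an integer and $q>1$ a real number. We study the equation
\begin{equation}\label{eq:main}
\Delta^2u+|u|^{q-1}u=0 .
\end{equation}
For an open set $\Omega\subset\mathbb R^N$, a \emph{solution in $\Omega$} is a real function $u\in L^{q+1}_{\mathrm{loc}}(\Omega)$ such that
\[
\int_\Omega u\,\Delta^2\varphi\,dx+\int_\Omega|u|^{q-1}u\,\varphi\,dx=0\qquad\text{for all }\varphi\in C_c^\infty(\Omega).
\]
A solution may change sign, and nothing is assumed about its behavior near $\partial\Omega$ or at infinity. The question is whether there is a nonzero solution in $\mathbb R^N$.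

One expects the answer no. Multiplying \eqref{eq:main} by $u$ and integrating by parts while ignoring boundary terms gives $\int|\Delta u|^2+\int|u|^{q+1}=0$. What has to be decided is whether boundary terms at infinity can balance these two positive integrals. For $q=1$ they can: $e^{x_1/\sqrt2}\cos(x_1/\sqrt2)$ solves $\Delta^2u+u=0$. For $q>1$ the nonlinear term absorbs the errors produced by a cutoff, and every solution in $\mathbb R^N$, however fast it might grow, satisfies
\[
\int_{B_R}|u|^{q+1}\,dx\le CR^{N-4(q+1)/(q-1)}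
\]
(Section~\ref{sec:local}). The exponent is negative exactly when $q(N-4)<N+4$, and then $u=0$. For larger $q$ the estimate does not suffice.

It is instructive to see how the second-order equation $-\Delta u+|u|^{q-1}u=0$ gets past this point. Let $u\in C^2(\mathbb R^N)$ be a solution, let $\zeta_R=\zeta(\cdot/R)$ be a cutoff, and multiply by $|u|^mu\,\zeta_R^k$ with $m\ge0$ and $k$ large. The term $(m+1)\int|u|^m|\nabla u|^2\zeta_R^k$ has the good sign, so $\int|u|^{m+q+1}\zeta_R^k\le CR^{-2}\int|u|^{m+2}\zeta_R^{k-2}$, and H\"older's inequality gives $\int|u|^{m+q+1}\zeta_R^k\le CR^{N-2(m+q+1)/(q-1)}$. Taking $m$ large makes the exponent negative for every $N$ and $q$. For \eqref{eq:main} the same multiplier produces $\Delta u\,\Delta(|u|^mu)$, which contains the term $m(m+1)|u|^{m-2}u\,|\nabla u|^2\Delta u$ of no definite sign. A different mechanism is needed.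

The following cases are known.
\begin{itemize}
\item[(a)] (Bernis) If $u\in H^2_{\mathrm{loc}}(\mathbb R^N)\cap L^{q+1}_{\mathrm{loc}}(\mathbb R^N)$ solves \eqref{eq:main} and $q(N-4)\le N+4$, then $u=0$ a.e.
\item[(b)] If $u\in L^q_{\mathrm{loc}}(\mathbb R^N)$ is a distributional solution of \eqref{eq:main} that does not change sign, then $u=0$ a.e.
\item[(c)] If $u$ is a solution in $\mathbb R^N$ and either $N\le7$, or $N\ge8$ and
\[
1<q\le q_N:=\frac{N^2+2N-28+4\sqrt{4-2N+2N^2}}{N^2-10N+20},
\]
then $u=0$ a.e.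
\end{itemize}
It is conjectured in \cite{problem} that for all $N\ge1$ and $q>1$ the only solution in $\mathbb R^N$ is $u=0$ a.e. We prove this conjecture; the proof is self-contained and does not use (a)--(c). For large $q$ it never looks at the origin, and so it gives more.

\begin{theorem}\label{thm:A}
For all $N\ge1$ and $q>1$, every solution in $\mathbb R^N$ is $0$ a.e. Moreover, if $N\ge5$ and $q\ge\frac{N}{N-4}$, every solution in $\mathbb R^N\setminus\{0\}$ is $0$ a.e.
\end{theorem}

Two complements follow; the proof of Theorem~\ref{thm:A} does not depend on them. The first turns the Liouville property into regularity and a universal pointwise bound.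

\begin{theorem}\label{thm:B}
For all $N\ge1$ and $q>1$ there is $C=C(N,q)$ such that every solution $u$ in any open set $\Omega\subsetneq\mathbb R^N$ belongs, after modification on a null set, to $C^{4,\gamma}_{\mathrm{loc}}(\Omega)$ for every $\gamma\in(0,1)$, and
\[
|u(x)|\le C\operatorname{dist}(x,\partial\Omega)^{-4/(q-1)},\qquad x\in\Omega .
\]
Consequently, if $q(N-4)>N+4$, a solution in $B_1\setminus\{0\}$ extends to a $C^4$ solution in $B_1$.
\end{theorem}

The second shows that the range of exponents in the second part of Theorem~\ref{thm:A} is exact.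

\begin{theorem}\label{thm:C}
The only solution in $\mathbb R^N\setminus\{0\}$ is $u=0$ a.e.\ if and only if $N\ge5$ and $q\ge\frac N{N-4}$.
\end{theorem}

\subsection*{Notation and scaling}
Throughout,
\[
p=q+1>2,\quad p'=\frac{p}{q},\quad g(s)=|s|^{q-1}s,\quad G(s)=\frac{|s|^p}{p},\quad \alpha=\frac4{q-1}.
\]
The function $G$ is convex, $G'=g$ is increasing and of class $C^1$, and
\[
\alpha q=\alpha+4,\qquad \alpha(p-2)=4,\qquad \alpha p=2\alpha+4 .
\]
If $u$ is a solution in $\Omega$ and $R>0$, then $u_R(x)=R^\alpha u(Rx)$ is a solution in $R^{-1}\Omega$, because both terms of \eqref{eq:main} pick up the factor $R^{\alpha+4}=R^{\alpha q}$. Translates of solutions are solutions. The thresholds in the theorems compare $\alpha$ with $N-4$: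
\begin{equation}\label{eq:thresholds}
q(N-4)<N\iff\alpha>N-4,\qquad q(N-4)<N+4\iff 2\alpha>N-4\iff\alpha p>N ,
\end{equation}
since the left sides read $(q-1)(N-4)<4$ and $(q-1)(N-4)<8$; the same equivalences hold with all inequalities reversed. The condition ``$N\ge5$ and $q\ge N/(N-4)$'' is $q(N-4)\ge N$, that is, $\alpha\le N-4$. We write $U\Subset U'$ when $\overline U$ is a compact subset of $U'$. The letter $C$ denotes a positive constant that may change from line to line and never depends on the solution.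

\subsection*{Plan}
Section~\ref{sec:example} shows the mechanism on an ordinary differential equation. Section~\ref{sec:local} contains the local estimates, Sections~\ref{sec:cylinder} and~\ref{sec:identities} set up the equation on the cylinder and the two identities, and Section~\ref{sec:proofA} proves Theorem~\ref{thm:A}. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:proofB} and~\ref{sec:proofC}.

\section{A radial example}\label{sec:example}

Take $N=16$ and $q=5$, so that $\alpha=1$. Here $q_{16}=(260+4\cdot22)/116=3$, so this case lies outside (a) and (c). Let $u$ be a smooth radial solution in $\mathbb R^{16}\setminus\{0\}$. The scaling $u\mapsto u_R$ becomes a translation if we set $|x|=e^t$ and $w(t)=e^{t}u$, so the equation for $w$ has constant coefficients. On radial functions $\Delta=e^{-2t}\partial_t(\partial_t+14)$, and $\partial_te^{-2t}=e^{-2t}(\partial_t-2)$, so $\Delta^2=e^{-4t}\partial_t(\partial_t-2)(\partial_t+14)(\partial_t+12)$. Inserting $u=e^{-t}w$ replaces $\partial_t$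 by $\partial_t-1$, and \eqref{eq:main} becomes $(\partial_t-1)(\partial_t-3)(\partial_t+13)(\partial_t+11)w+w^5=0$, that is,
\begin{equation}\label{eq:ode}
w''''+20w'''+50w''-500w'+429w+w^5=0\qquad\text{on }\mathbb R .
\end{equation}
Assume that $w,w',w'',w'''$ are bounded on $\mathbb R$; in the general proof, bounds of this kind, in integral form, are automatic. We show that $w=0$.

The first attempt is to multiply by $w$. Using $ww''''=(ww'''-w'w'')'+w''^2$, $ww'''=(ww''-\frac12w'^2)'$ and $ww''=(ww')'-w'^2$, we get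
\begin{equation}\label{eq:odeF}
w''^2-50w'^2+429w^2+w^6=-F',
\end{equation}
where $F=ww'''-w'w''+20ww''-10w'^2+50ww'-250w^2$ is bounded. If the left side were nonnegative we would be nearly done. It is not: on $\cos\xi t$ the quadratic part has mean value $\frac12(\xi^4-50\xi^2+429)=\frac12(\xi^2-11)(\xi^2-39)$, which is negative for $\xi=5$. The term $-50w'^2$ has to be controlled by other means.

The odd-order terms of \eqref{eq:ode} contributed only to $F$. They are seen by the multiplier $w'$, for which the even-order terms become exact derivatives. Using $w'w''''=(w'w'''-\frac12w''^2)'$ and $w'w'''=(w'w'')'-w''^2$, we get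
\begin{equation}\label{eq:odeE}
E'=20w''^2+500w'^2,\qquad E=w'w'''-\tfrac12w''^2+20w'w''+25w'^2+\tfrac{429}2w^2+\tfrac16w^6 .
\end{equation}
The two odd terms $20w'''$ and $-500w'$ contribute with the same sign: they act as a friction. The argument now has three moves.
\begin{enumerate}
\item $E$ is bounded and monotone, so $\int_{\mathbb R}(w''^2+w'^2)<\infty$.
\item The bad term in \eqref{eq:odeF} is therefore integrable; as $F$ is bounded, $\int_{\mathbb R}w^2<\infty$.
\item Since $w^2+w'^2+w''^2$ is integrable, it tends to $0$ along sequences $t_j^\pm\to\pm\infty$, and $E(t_j^\pm)\to0$ because $w'''$ is bounded. A monotone function with limit $0$ at both ends is constant, so $w'=0$ by \eqref{eq:odeE}, and a constant in $L^2(\mathbb R)$ is $0$.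
\end{enumerate}
Neither identity suffices by this route alone: \eqref{eq:odeE} bounds the total friction by $E(+\infty)-E(-\infty)$, and \eqref{eq:odeF} is what shows that both limits vanish.

To carry this out in general we need universal bounds that replace the boundedness assumption (Lemmas~\ref{lem:cacc} and~\ref{lem:cylbounds}), the sign of the friction for nonradial $w$ and all $N,q$ (formula \eqref{eq:L}), and a justification of the multiplier $w_t$ for solutions that are not known to be bounded (Lemma~\ref{lem:wt}).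

\section{Local estimates}\label{sec:local}

We recall three standard facts.
\begin{itemize}
\item[(F1)] A distribution $v$ with $\Delta^2v=0$ in an open set is a smooth function there.
\item[(F2)] (Calder\'on--Zygmund) If $\Phi$ is a fundamental solution of $\Delta^2$ and $f\in L^s(\mathbb R^N)$ has compact support, $1<s<\infty$, then $\Phi*f\in W^{4,s}_{\mathrm{loc}}(\mathbb R^N)$. Consequently, if $\Delta^2u\in L^s_{\mathrm{loc}}(\Omega)$ then $u\in W^{4,s}_{\mathrm{loc}}(\Omega)$: on a ball $B\Subset\Omega$ the function $u-\Phi*(1_B\Delta^2u)$ is smooth by (F1).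
\item[(F3)] $\|D^2\phi\|_{L^2}=\|\Delta\phi\|_{L^2}$ for $\phi\in H^2(\mathbb R^N)$ with compact support (two integrations by parts for smooth $\phi$, then density).
\end{itemize}

The definition of a solution allows only smooth test functions, while we want to test with $u$ itself. The assumption $u\in L^p_{\mathrm{loc}}$ is what makes this possible: it puts $u$ and $\Delta^2u=-g(u)$ in dual spaces.

\begin{lemma}\label{lem:H2}
A solution $u$ in $\Omega$ lies in $W^{4,p'}_{\mathrm{loc}}(\Omega)\cap H^2_{\mathrm{loc}}(\Omega)$, and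
\begin{equation}\label{eq:weak}
\int\Delta u\,\Delta\varphi+\int g(u)\varphi=0
\end{equation}
for all $\varphi\in H^2\cap L^p$ with compact support in $\Omega$.
\end{lemma}

\begin{proof}
Since $|g(u)|^{p'}=|u|^p$, we have $\Delta^2u\in L^{p'}_{\mathrm{loc}}(\Omega)$, and $u\in W^{4,p'}_{\mathrm{loc}}(\Omega)$ by (F2). Let $\eta\in C_c^\infty(\Omega)$ and $v=\eta u$. Then $v$ has compact support, $v\in L^p\subset L^2$ on that support, and $\Delta^2v\in L^{p'}$. The mollifications $v_\varepsilon\in C_c^\infty$ satisfy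
\[
\|D^2v_\varepsilon\|_{L^2}^2=\|\Delta v_\varepsilon\|_{L^2}^2=\int v_\varepsilon\Delta^2v_\varepsilon\le\|v\|_{L^p}\|\Delta^2v\|_{L^{p'}},
\]
and $\|\nabla v_\varepsilon\|_{L^2}^2\le\|v_\varepsilon\|_{L^2}\|\Delta v_\varepsilon\|_{L^2}$. So $v_\varepsilon$ is bounded in $H^2$ and converges to $v$ in $L^2$, whence $v\in H^2$. Thus $u\in H^2_{\mathrm{loc}}(\Omega)$, and \eqref{eq:weak} holds for $\varphi\in C_c^\infty(\Omega)$. For general $\varphi$ the mollifications $\varphi_\varepsilon$ converge to $\varphi$ in $H^2$ and in $L^p$, with supports in a fixed compact subset of $\Omega$; since $\Delta u\in L^2_{\mathrm{loc}}$ and $g(u)\in L^{p'}_{\mathrm{loc}}$, both integrals pass to the limit.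
\end{proof}

The next lemma is where the sign of the nonlinearity enters. Because $g$ is increasing, the difference of two solutions satisfies the same reverse estimate as a biharmonic function; because $p>2$, a single solution satisfies a bound with no data at all on the right.

\begin{lemma}\label{lem:cacc}
Let $U\Subset U'\Subset\Omega$ be open. There is $C=C(N,q,U,U')$ such that:
\begin{itemize}
\item[(i)] if $u_1,u_2$ are solutions in $\Omega$, then $\|u_1-u_2\|_{H^2(U)}\le C\|u_1-u_2\|_{L^2(U')}$;
\item[(ii)] if $u$ is a solution in $\Omega$, then $\int_U|u|^p\le C\int_{U'}u^2$;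
\item[(iii)] if $u$ is a solution in $\Omega$, then $\|u\|_{H^2(U)}+\|u\|_{L^p(U)}\le C$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $\eta,\zeta\in C_c^\infty(U';[0,1])$ with $\eta=1$ on $U$ and $\zeta=1$ on $\operatorname{supp}\eta$, and an integer $k\ge\max(6,\alpha p)$. Let $v=u_1-u_2$ and
\[
A=\int\zeta^k|\Delta v|^2,\quad B=\int\zeta^{k-2}|\nabla v|^2,\quad D=\int\zeta^{k-4}v^2,\quad M=\int\zeta^k\bigl(g(u_1)-g(u_2)\bigr)v .
\]
All four are finite by Lemma~\ref{lem:H2}, and $M\ge0$ since $g$ is increasing. Subtract the equations \eqref{eq:weak} for $u_1$ and $u_2$ and take $\varphi=\zeta^kv\in H^2\cap L^p$: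
\[
A+M=-2\int\Delta v\,\nabla v\cdot\nabla\zeta^k-\int v\,\Delta v\,\Delta\zeta^k .
\]
Since $|\nabla\zeta^k|\le C\zeta^{k-1}$ and $|\Delta\zeta^k|\le C\zeta^{k-2}$, the inequality $xy\le\frac18x^2+2y^2$ gives $A+M\le\frac14A+C_1(B+D)$. To remove $B$, integrate by parts twice and use $|\Delta\zeta^{k-2}|\le C\zeta^{k-4}$: for every $\delta>0$,
\[
B=-\int\zeta^{k-2}v\,\Delta v+\frac12\int v^2\Delta\zeta^{k-2}\le\delta A+C_\delta D .
\]
With $\delta=1/(4C_1)$ we obtain $\frac12A+M\le CD$, and then $B\le CD$. By (F3) applied to $\eta v$, and because $\zeta=1$ on $\operatorname{supp}\eta$,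
\[
\|v\|_{H^2(U)}^2\le\|\eta v\|_{H^2}^2\le C\int_{\operatorname{supp}\eta}\bigl(v^2+|\nabla v|^2+|\Delta v|^2\bigr)\le C(A+B+D).
\]
Altogether
\begin{equation}\label{eq:AMD}
\|v\|_{H^2(U)}^2+M\le C_2D .
\end{equation}
As $D\le\|v\|_{L^2(U')}^2$, this is (i). For $u_1=u$, $u_2=0$ we have $M=\int\zeta^k|u|^p\ge\int_U|u|^p$, which gives (ii). For (iii) it remains to bound $D$. The choice $k\ge\alpha p=4p/(p-2)$ means $k-4\ge 2k/p$, so $\zeta^{k-4}u^2\le(\zeta^k|u|^p)^{2/p}$. H\"older's inequality and \eqref{eq:AMD} give $D\le|U'|^{1-2/p}M^{2/p}\le CD^{2/p}$, and since $2/p<1$ and $D<\infty$, we get $D\le C$.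
\end{proof}

\begin{proposition}\label{prop:sub}
If $q(N-4)<N+4$, every solution in $\mathbb R^N$ is $0$ a.e.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:cacc}(iii) for $u_R$ with $U=B_1$, $U'=B_2$ gives $R^{\alpha p-N}\int_{B_R}|u|^p=\int_{B_1}|u_R|^p\le C$ with $C$ independent of $R$. Since $\alpha p>N$ by \eqref{eq:thresholds}, letting $R\to\infty$ gives $u=0$ a.e.
\end{proof}

\section{The equation on the cylinder}\label{sec:cylinder}

In this section and the next, $N\ge2$ and $q>1$ are arbitrary. Let $S=S^{N-1}$ and $\mathcal C=\mathbb R\times S$ with the product metric and the measure $dt\,d\theta$. We write $\nabla$ and $\Delta_S$ for the gradient and the Laplace--Beltrami operator of $S$, and $\Lambda=\partial_t^2+\Delta_S$ for the Laplacian of $\mathcal C$. To a function $u$ on $\mathbb R^N\setminus\{0\}$ we associate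
\begin{equation}\label{eq:w}
w(t,\theta)=e^{\alpha t}u(e^t\theta).
\end{equation}
The weight is chosen so that scaling becomes translation: $u_{e^\tau}$ corresponds to $w(\cdot+\tau,\cdot)$.

With $r=|x|=e^t$, the Euclidean Laplacian is $\Delta=r^{-2}(\partial_t^2+(N-2)\partial_t+\Delta_S)$. Commuting it with $r^{-\beta}=e^{-\beta t}$ replaces $\partial_t$ by $\partial_t-\beta$, so
\begin{equation}\label{eq:polar}
\Delta(r^{-\beta}\psi)=r^{-\beta-2}\bigl[\Lambda\psi+(N-2-2\beta)\psi_t-\beta(N-2-\beta)\psi\bigr].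
\end{equation}
We use this with $\beta=\alpha$ for the solution and with $\beta=N-4-\alpha$ for the test function, the value for which all weights cancel. Put
\[
a=N-4-2\alpha,\qquad c_1=\alpha(N-2-\alpha),\qquad c_2=(\alpha+2)(N-4-\alpha),\qquad \kappa=c_1+c_2+4,
\]
\[
P_1=\Lambda+(a+2)\partial_t-c_1,\qquad P_2=\Lambda-(a-2)\partial_t-c_2 .
\]

\begin{lemma}\label{lem:cyl}
If $u$ is a solution in $\mathbb R^N\setminus\{0\}$, then $w\in H^2_{\mathrm{loc}}\cap L^p_{\mathrm{loc}}(\mathcal C)$ and
\begin{equation}\label{eq:cyl}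
\int_{\mathcal C}P_1w\,P_2\psi+\int_{\mathcal C}g(w)\psi=0
\end{equation}
for all $\psi\in H^2\cap L^p(\mathcal C)$ with compact support. Conversely, if $w\in H^2_{\mathrm{loc}}\cap L^p_{\mathrm{loc}}(\mathcal C)$ satisfies \eqref{eq:cyl} for all $\psi\in C_c^\infty(\mathcal C)$, then $u=r^{-\alpha}w$ is a solution in $\mathbb R^N\setminus\{0\}$.
\end{lemma}

\begin{proof}
Let $u=r^{-\alpha}w$ and $\varphi=r^{-(N-4-\alpha)}\psi$. The diffeomorphism $x=e^t\theta$ and the smooth positive weights preserve the classes $H^2_{\mathrm{loc}}$, $L^p_{\mathrm{loc}}$, $C^\infty$ and compactness of supports. By \eqref{eq:polar}, $\Delta u=r^{-\alpha-2}P_1w$ and $\Delta\varphi=r^{-(N-2-\alpha)}P_2\psi$, because $N-2-2\alpha=a+2$ and $N-2-2(N-4-\alpha)=-(a-2)$. Also $g(u)\varphi=r^{-\alpha-4}r^{-(N-4-\alpha)}g(w)\psi=r^{-N}g(w)\psi$ and $dx=r^N\,dt\,d\theta$. Hence $\int\Delta u\,\Delta\varphi\,dx=\int_{\mathcal C}P_1w\,P_2\psi$ and $\int g(u)\varphi\,dx=\int_{\mathcal C}g(w)\psi$. The first claim is now Lemma~\ref{lem:H2};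 the second follows from $\int\Delta u\,\Delta\varphi=\int u\,\Delta^2\varphi$ for $u\in H^2_{\mathrm{loc}}$ and $\varphi\in C_c^\infty$.
\end{proof}

For smooth $w$, \eqref{eq:cyl} says $Lw+g(w)=0$, where $L=P_2^*P_1$ and $P_2^*=\Lambda+(a-2)\partial_t-c_2$ is the formal adjoint of $P_2$. Since $\Lambda$ and $\partial_t$ commute,
\[
L=\Lambda^2-(c_1+c_2)\Lambda+(a^2-4)\partial_t^2+c_1c_2+2a\Lambda\partial_t-\bigl[(a-2)c_1+(a+2)c_2\bigr]\partial_t .
\]
Now $c_2-c_1=\alpha\,[(N-4-\alpha)-(N-2-\alpha)]+2(N-4-\alpha)=2a$, so the last bracket equals $a(c_1+c_2)+2(c_2-c_1)=a\kappa$. Therefore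
\begin{equation}\label{eq:L}
L=\underbrace{\Lambda^2-(c_1+c_2)\Lambda+(a^2-4)\partial_t^2+c_1c_2}_{\text{even in }t}\;+\;\underbrace{a\,(2\Lambda-\kappa)\,\partial_t}_{\text{odd in }t}.
\end{equation}
This is the structural fact behind the proof. The whole odd part carries the factor $a$, and when $\kappa>0$ the operator $2\Lambda-\kappa$ is negative definite, so the odd part paired with $w_t$ has the sign of $-a$. By \eqref{eq:thresholds}, $a$ is negative, zero or positive according as $q(N-4)$ is less than, equal to or greater than $N+4$. For $N=16$, $q=5$ one has $a=10$, $c_1=13$, $c_2=33$, $\kappa=50$, and \eqref{eq:L} on functions of $t$ is the linear part of \eqref{eq:ode}.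

Translation invariance in $t$ turns the local estimates of Section~\ref{sec:local} into estimates that are uniform along the cylinder. It also gives one extra derivative in $t$, because a translate of $w$ comes from another solution and Lemma~\ref{lem:cacc}(i) applies to the difference. Let $Q_\tau=(\tau,\tau+1)\times S$ and $w^h(t,\theta)=w(t+h,\theta)$.

\begin{lemma}\label{lem:cylbounds}
Let $u$ be a solution in $\mathbb R^N\setminus\{0\}$. There is $C=C(N,q)$ with
\begin{equation}\label{eq:unif}
\|w\|_{H^2(Q_\tau)}+\|w\|_{L^p(Q_\tau)}\le C\qquad\text{for all }\tau\in\mathbb R .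
\end{equation}
Moreover $w_t\in H^2_{\mathrm{loc}}(\mathcal C)$, and $(w^h-w)/h\rightharpoonup w_t$ weakly in $H^2((-M,M)\times S)$ as $h\to0$, for each $M>0$.
\end{lemma}

\begin{proof}
Let $U=\{1<|x|<e\}$ and $U'=\{e^{-1}<|x|<e^2\}$, which correspond to $Q_0$ and $(-1,2)\times S$. On these annuli the map $x=e^t\theta$, its inverse and the weight $e^{\pm\alpha t}$ are smooth up to the boundary, so \eqref{eq:w} transforms the Euclidean $H^2$, $L^2$ and $L^p$ norms into norms equivalent to the cylindrical ones. Lemma~\ref{lem:cacc}(iii) for $u_{e^\tau}$ gives \eqref{eq:unif}.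

For $0<|h|\le1$, the function $(w^h-w)(\cdot+\tau,\cdot)$ corresponds to $u_{e^{\tau+h}}-u_{e^\tau}$, a difference of two solutions in $\mathbb R^N\setminus\{0\}$. By Lemma~\ref{lem:cacc}(i), the formula $w^h-w=\int_0^hw_t(\cdot+s,\cdot)\,ds$ and \eqref{eq:unif},
\[
\|w^h-w\|_{H^2(Q_\tau)}\le C\|w^h-w\|_{L^2((\tau-1,\tau+2)\times S)}\le C|h|\,\|w_t\|_{L^2((\tau-2,\tau+3)\times S)}\le C|h| .
\]
So $(w^h-w)/h$ is bounded in $H^2((-M,M)\times S)$. It converges to $w_t$ in $L^2$ there, so every weak $H^2$ limit point equals $w_t$, and both remaining claims follow.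
\end{proof}

\section{Two identities}\label{sec:identities}

We now test \eqref{eq:cyl} with $\chi w$ and $\chi w_t$, where $\chi=\chi(t)$ is a cutoff. The function $\chi w$ is admissible. The function $\chi w_t$ is in $H^2$, but we do not know that it is in $L^p$: the Sobolev embedding $H^2\subset L^p$ requires $q(N-4)\le N+4$, and boundedness of $u$ will be available only as a consequence of Theorem~\ref{thm:A}. Difference quotients are admissible, and convexity of $G$ handles the nonlinear term: it gives one inequality for $h>0$ and the opposite one for $h<0$. In this section all integrals are over $\mathcal C$.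

\begin{lemma}\label{lem:wt}
Let $u$ be a solution in $\mathbb R^N\setminus\{0\}$ and $\chi\in C_c^\infty(\mathbb R)$, $\chi\ge0$. Then
\begin{equation}\label{eq:wt}
\int P_1w\,P_2(\chi w_t)=\int G(w)\chi' .
\end{equation}
\end{lemma}

\begin{proof}
Let $\psi_h=\chi(w^h-w)/h\in H^2\cap L^p(\mathcal C)$, supported in $\operatorname{supp}\chi\times S$. By Lemma~\ref{lem:cylbounds}, $P_2\psi_h\rightharpoonup P_2(\chi w_t)$ weakly in $L^2$, and $P_1w\in L^2_{\mathrm{loc}}$, so $\int P_1w\,P_2\psi_h\to\int P_1w\,P_2(\chi w_t)$ as $h\to0$. By convexity $g(w)(w^h-w)\le G(w^h)-G(w)$. For $h>0$, \eqref{eq:cyl} and a shift of the variable $t$ give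
\[
\int P_1w\,P_2\psi_h=-\int g(w)\psi_h\ge-\int\chi\,\frac{G(w^h)-G(w)}h=\int G(w)\,\frac{\chi(t)-\chi(t-h)}h .
\]
The last quotient tends to $\chi'$ uniformly, with supports in a fixed compact set, and $G(w)\in L^1_{\mathrm{loc}}$; this proves $\ge$ in \eqref{eq:wt}. For $h<0$ division by $h$ reverses the inequality, and $h\to0^-$ gives $\le$.
\end{proof}

The next lemma evaluates the quadratic terms; it does not use the equation. The main terms are what \eqref{eq:L} predicts: $w_t$ sees only the odd part and $w$ only the even part. We record the error terms exactly, because the proof of Theorem~\ref{thm:A} depends on which derivatives occur in them.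

\begin{lemma}\label{lem:quad}
Let $w,w_t\in H^2_{\mathrm{loc}}(\mathcal C)$ and $\chi\in C_c^\infty(\mathbb R)$. Then
\begin{align}
\int P_1w\,P_2(\chi w_t)&=-a\int\chi\bigl[2w_{tt}^2+2|\nabla w_t|^2+\kappa w_t^2\bigr]+\mathcal E_1,\label{eq:quad1}\\
\int P_1w\,P_2(\chi w)&=\int\chi\bigl[(\Lambda w)^2+(c_1+c_2)|\nabla w|^2+(\kappa-a^2)w_t^2+c_1c_2w^2\bigr]+\mathcal E_2,\label{eq:quad2}
\end{align}
where
\begin{align*}
\mathcal E_1={}&\int\chi'\Bigl[2w_{tt}\Lambda w-\tfrac12(\Lambda w)^2+\tfrac{\kappa-a^2}2w_t^2-\tfrac{c_1+c_2}2|\nabla w|^2-\tfrac{c_1c_2}2w^2\Bigr]\\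
&+\int\chi''\bigl[w_t\Lambda w+aw_t^2\bigr],\\
\mathcal E_2={}&\int\chi'\Bigl[2w_t\Lambda w+3aw_t^2+a|\nabla w|^2+\tfrac{a\kappa}2w^2\Bigr]\\
&+\int\chi''\Bigl[w\Lambda w+2aww_t-\tfrac{\kappa-a^2}2w^2\Bigr].
\end{align*}
In particular, with $C=C(N,q)$,
\begin{align}
|\mathcal E_1|&\le C\int(|\chi'|+|\chi''|)\bigl[(\Lambda w)^2+|\nabla w|^2+w_t^2+w^2+w_{tt}^2\bigr],\label{eq:E1}\\
|\mathcal E_2|&\le C\int(|\chi'|+|\chi''|)\bigl[(\Lambda w)^2+|\nabla w|^2+w_t^2+w^2\bigr].\label{eq:E2}
\end{align}
\end{lemma}

\begin{proof}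
\emph{Reduction to smooth $w$.} Let $K=(-M,M)\times S$ with $\operatorname{supp}\chi\subset(-M,M)$. Both sides of \eqref{eq:quad1} and \eqref{eq:quad2} are quadratic forms in $w$ that are continuous for the norm $\|w\|_{H^2(K)}+\|w_t\|_{H^2(K)}$. So it suffices to find smooth $w_\varepsilon$ with $w_\varepsilon\to w$ and $\partial_tw_\varepsilon\to w_t$ in $H^2(K)$. Cover $S$ by finitely many charts $V_j$ with coordinates $y\in\mathbb R^{N-1}$, and let $\eta_j(\theta)$ be a partition of unity with $\operatorname{supp}\eta_j\subset V_j$. Put $w_\varepsilon=\sum_j\rho_\varepsilon*(\eta_jw)$, where the $j$th convolution with a standard mollifier is taken in the coordinates $(t,y)$ on $\mathbb R\times V_j$. For small $\varepsilon$ this is a smooth function on $\mathcal C$, and $w_\varepsilon\to w$ in $H^2(K)$. As $\eta_j$ does not depend on $t$, $\partial_tw_\varepsilon=\sum_j\rho_\varepsilon*(\eta_jw_t)\to w_t$ in $H^2(K)$.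

\emph{Five formulas.} Let $f\in C^\infty(\mathcal C)$. Integration by parts in $t$ and on $S$ gives
\begin{itemize}
\item[(I1)] $\Lambda(\chi f)=\chi\Lambda f+2\chi'f_t+\chi''f$, and $\int\chi f\,\Lambda\phi=\int\Lambda(\chi f)\,\phi$ for $\phi\in C^\infty(\mathcal C)$;
\item[(I2)] $\int\chi ff_t=-\frac12\int\chi'f^2$;
\item[(I3)] $\int\chi ff_{tt}=-\int\chi f_t^2-\int\chi'ff_t=-\int\chi f_t^2+\frac12\int\chi''f^2$;
\item[(I4)] $\int\chi f\Lambda f=-\int\chi(f_t^2+|\nabla f|^2)+\frac12\int\chi''f^2$;
\item[(I5)] $\int\chi f_t\Lambda f=\int\chi(f_tf_{tt}-\nabla f\cdot\nabla f_t)=-\frac12\int\chi'(f_t^2-|\nabla f|^2)$.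
\end{itemize}
For smooth $w$ we have $\int P_1w\,P_2(\chi f)=\int\chi f\,Lw$, and we treat the six terms of \eqref{eq:L} in turn.

\emph{Proof of \eqref{eq:quad1}}, $f=w_t$. By (I1) and then (I2) for $\Lambda w$; by (I5); by (I2) for $w_t$; by (I2) for $w$; and by (I4) for $w_t$:
\begin{align*}
\int\chi w_t\Lambda^2w&=\int\chi'\bigl[2w_{tt}\Lambda w-\tfrac12(\Lambda w)^2\bigr]+\int\chi''w_t\Lambda w,\\
-(c_1+c_2)\int\chi w_t\Lambda w&=\tfrac{c_1+c_2}2\int\chi'(w_t^2-|\nabla w|^2),\\
(a^2-4)\int\chi w_tw_{tt}&=-\tfrac{a^2-4}2\int\chi'w_t^2,\\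
c_1c_2\int\chi w_tw&=-\tfrac{c_1c_2}2\int\chi'w^2,\\
2a\int\chi w_t\Lambda w_t&=-2a\int\chi(w_{tt}^2+|\nabla w_t|^2)+a\int\chi''w_t^2 .
\end{align*}
The sixth term is $-a\kappa\int\chi w_t^2$. Adding, and using $c_1+c_2-(a^2-4)=\kappa-a^2$, we get \eqref{eq:quad1}.

\emph{Proof of \eqref{eq:quad2}}, $f=w$. By (I1); (I4); (I3); (I1) followed by (I5); and (I2):
\begin{align*}
\int\chi w\Lambda^2w&=\int\chi(\Lambda w)^2+\int(2\chi'w_t+\chi''w)\Lambda w,\\
-(c_1+c_2)\int\chi w\Lambda w&=(c_1+c_2)\int\chi(w_t^2+|\nabla w|^2)-\tfrac{c_1+c_2}2\int\chi''w^2,\\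
(a^2-4)\int\chi ww_{tt}&=-(a^2-4)\int\chi w_t^2+\tfrac{a^2-4}2\int\chi''w^2,\\
2a\int\chi w\Lambda w_t&=2a\int\chi w_t\Lambda w+2a\int(2\chi'w_t^2+\chi''ww_t)\\
&=\int\chi'(3aw_t^2+a|\nabla w|^2)+2a\int\chi''ww_t,\\
-a\kappa\int\chi ww_t&=\tfrac{a\kappa}2\int\chi'w^2 .
\end{align*}
The remaining term is $c_1c_2\int\chi w^2$. Adding gives \eqref{eq:quad2}. The bounds \eqref{eq:E1} and \eqref{eq:E2} follow from $2|xy|\le x^2+y^2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

If $q(N-4)<N+4$, the first statement is Proposition~\ref{prop:sub}. Otherwise $q(N-4)>N$, and a solution in $\mathbb R^N$ restricts to a solution in $\mathbb R^N\setminus\{0\}$. So it suffices to prove the second statement.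

Let $N\ge5$ and $0<\alpha\le N-4$, let $u$ be a solution in $\mathbb R^N\setminus\{0\}$, and let $w$ be given by \eqref{eq:w}. The hypothesis on $\alpha$ gives
\begin{equation}\label{eq:signs}
c_1>0,\qquad c_2\ge0,\qquad\text{hence}\qquad c_1+c_2>0,\quad c_1c_2\ge0,\quad\kappa>0 .
\end{equation}
Fix a smooth $\chi_0:\mathbb R\to[0,1]$ equal to $1$ on $(-\infty,0]$ and to $0$ on $[1,\infty)$, and for $T\ge1$ let $\chi_T(t)=\chi_0(|t|-T)$. Then $\chi_T=1$ on $[-T,T]$, $|\chi_T'|+|\chi_T''|\le C$, and these derivatives vanish outside $W_T=Q_T\cup Q_{-T-1}$. Let $\mathcal E_1(T),\mathcal E_2(T)$ be the error terms of Lemma~\ref{lem:quad} for $\chi=\chi_T$; the lemma applies by Lemma~\ref{lem:cylbounds}. Combining \eqref{eq:wt} with \eqref{eq:quad1}, and \eqref{eq:cyl} for $\psi=\chi_Tw$ with \eqref{eq:quad2}, we obtain the counterparts of \eqref{eq:odeE} and \eqref{eq:odeF}: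
\begin{gather}
a\int\chi_T\bigl[2w_{tt}^2+2|\nabla w_t|^2+\kappa w_t^2\bigr]=\mathcal E_1(T)-\int G(w)\chi_T',\label{eq:friction}\\
\int\chi_T\bigl[(\Lambda w)^2+(c_1+c_2)|\nabla w|^2+\kappa w_t^2+c_1c_2w^2+|w|^p\bigr]=a^2\int\chi_Tw_t^2-\mathcal E_2(T).\label{eq:energy}
\end{gather}
By \eqref{eq:signs} both brackets are nonnegative. By \eqref{eq:E1}, \eqref{eq:E2} and \eqref{eq:unif}, the quantities $\mathcal E_1(T)$, $\mathcal E_2(T)$ and $\int G(w)\chi_T'$ are bounded uniformly in $T$.

\emph{Step 1: the friction is finite.} If $a\ne0$, divide \eqref{eq:friction} by $a$ and let $T\to\infty$: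
\begin{equation}\label{eq:fin1}
\int_{\mathcal C}(w_{tt}^2+w_t^2)<\infty\qquad(a\ne0).
\end{equation}
So $a^2\int\chi_Tw_t^2$ is bounded in $T$, whether $a=0$ or not.

\emph{Step 2: the energy is finite.} The right side of \eqref{eq:energy} is now bounded, so
\begin{equation}\label{eq:fin2}
\int_{\mathcal C}\bigl[(\Lambda w)^2+|\nabla w|^2+w_t^2+|w|^p\bigr]<\infty .
\end{equation}

\emph{Step 3: the error terms vanish.} The sets $W_T$ move off to infinity, so the integral over $W_T$ of the integrand in \eqref{eq:fin2} tends to $0$. The term $w^2$ is not in \eqref{eq:fin2}, since $c_1c_2$ may vanish, but $W_T$ has fixed measure and H\"older's inequality gives $\int_{W_T}w^2\le C(\int_{W_T}|w|^p)^{2/p}\to0$. Hence $\mathcal E_2(T)\to0$ by \eqref{eq:E2}, and $\int G(w)\chi_T'\to0$. If $a\ne0$, then $\int_{W_T}w_{tt}^2\to0$ by \eqref{eq:fin1}, so $\mathcal E_1(T)\to0$ by \eqref{eq:E1}, and \eqref{eq:friction} in the limit gives $w_t=0$ a.e. Thus $aw_t=0$ a.e.\ in all cases, the right side of \eqref{eq:energy} tends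 to $0$, and $\int_{\mathcal C}|w|^p=0$. Hence $u=0$ a.e., and Theorem~\ref{thm:A} is proved. \qed

\begin{remark}[The hypothesis $\alpha\le N-4$]\label{rem:hyp}
It is used only in \eqref{eq:signs}; the sign of $a$ plays no role. By \eqref{eq:L}, a constant $w=A$ solves $Lw+g(w)=0$ when $c_1c_2A+g(A)=0$. For $\alpha$ with $N-4<\alpha<N-2$ we have $c_1>0>c_2$, and $u=|c_1c_2|^{1/(q-1)}|x|^{-\alpha}$ is a positive solution in $\mathbb R^N\setminus\{0\}$. So the second part of Theorem~\ref{thm:A} fails just beyond its range.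
\end{remark}

\begin{remark}[When the friction identity is needed]\label{rem:kappa}
Expanding the definitions gives
\[
\kappa-a^2=6\alpha(N-4-\alpha)-(N^2-10N+20).
\]
If $\kappa>a^2$, the term $a^2\int\chi_Tw_t^2$ in \eqref{eq:energy} can be moved to the left, and Steps 2 and 3 go through without \eqref{eq:friction}. This covers $N=5,6,7$, where $N^2-10N+20=-5,-4,-1$. For $N\ge8$ this polynomial, which is the denominator of $q_N$, is positive. As $q\to\infty$ we have $\alpha\to0$, $c_1c_2\to0$ and $\kappa-a^2\to-(N^2-10N+20)$. The symbol $\xi^4+(\kappa-a^2)\xi^2+c_1c_2$ of the form in \eqref{eq:quad2} on functions of $t$ equals $c_1c_2-\frac14(a^2-\kappa)^2$ at $\xi^2=\frac12(a^2-\kappa)$, so the form is indefinite for $N\ge8$ and large $q$, as in Section~\ref{sec:example}.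
\end{remark}

\section{Universal bounds and removable singularities}\label{sec:proofB}

The heart of Theorem~\ref{thm:B} is the following statement.

\begin{proposition}\label{prop:bdd}
There is $C=C(N,q)$ such that every solution $u$ in $B_1$ satisfies $|u|\le C$ a.e.\ in $B_{1/4}$.
\end{proposition}

A plain bootstrap does not prove it. From $u\in W^{4,p'}_{\mathrm{loc}}$ the Sobolev embedding gives $u\in L^s_{\mathrm{loc}}$ with $1/s=1/p'-4/N$, and $s>p$ only if $(q-1)/(q+1)<4/N$, that is, $q(N-4)<N+4$. Instead we follow the scale-invariant quantity $\int_{B_1}u_r^2=r^{2\alpha-N}\int_{B_r}u^2$. Theorem~\ref{thm:A} makes it small at small scales (Lemma~\ref{lem:small}). Once it is small the nonlinearity is a perturbation, $u$ behaves like a biharmonic function, and $\int_{B_r}u^2$ decays almost like $r^N$ (Lemma~\ref{lem:decay}). This decay is enough to bound the potential of $g(u)$. We use three more standard facts.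
\begin{itemize}
\item[(F4)] There is $C_0=C_0(N)$ with $\sup_{B_{1/4}}|v|\le C_0\|v\|_{L^2(B_{1/2})}$ for all $v$ biharmonic in $B_{1/2}$.
\item[(F5)] (Schauder) If $\Delta^2u\in C^{0,\gamma}_{\mathrm{loc}}(\Omega)$ with $0<\gamma<1$, then $u\in C^{4,\gamma}_{\mathrm{loc}}(\Omega)$.
\item[(F6)] If $f_n$ is bounded in $L^s(U)$, $1<s<\infty$, and $f_n\to f$ a.e., then $f_n\rightharpoonup f$ weakly in $L^s(U)$.
\end{itemize}
In this section constants depend only on $N$ and $q$.

\begin{lemma}\label{lem:small}
For each $\varepsilon>0$ there is $R=R(\varepsilon,N,q)\ge1$ such that every solution $u$ in $B_R$ satisfies $\int_{B_1}u^2\le\varepsilon^2$.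
\end{lemma}

\begin{proof}
Otherwise there are solutions $u_n$ in $B_n$ with $\int_{B_1}u_n^2>\varepsilon^2$. By Lemma~\ref{lem:cacc}(iii), $(u_n)_{n\ge m+2}$ is bounded in $H^2(B_m)\cap L^p(B_m)$ for each $m$. By Rellich's theorem and a diagonal argument, a subsequence converges in $L^2_{\mathrm{loc}}(\mathbb R^N)$ and a.e.\ to some $u$, which is in $L^p_{\mathrm{loc}}$ by Fatou's lemma and has $\int_{B_1}u^2\ge\varepsilon^2$. By (F6), $g(u_n)\rightharpoonup g(u)$ in $L^{p'}(B_m)$ for each $m$, so $u$ is a solution in $\mathbb R^N$. This contradicts Theorem~\ref{thm:A}.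
\end{proof}

Fix $\delta=2/q$. Two properties will be used: $\delta<2\alpha$, which keeps the smallness condition alive under rescaling, and $\delta q<4$, which makes the potential converge.

\begin{lemma}\label{lem:decay}
Let $N\ge5$. There are $\varepsilon_0>0$ and $C$ such that every solution $u$ in $B_1$ with $\int_{B_1}u^2\le\varepsilon_0^2$ satisfies $\int_{B_r}u^2\le Cr^{N-\delta}$ for $0<r\le1$.
\end{lemma}

\begin{proof}
Fix $\theta\in(0,\frac14)$ with $C_0^2|B_1|\theta^\delta\le\frac12$. By (F4), every $v$ biharmonic in $B_{1/2}$ with $\int_{B_{1/2}}v^2\le1$ has $\int_{B_\theta}v^2\le\frac12\theta^{N-\delta}$.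

\emph{One step.} We claim that there is $\varepsilon_0>0$ such that every solution $u$ in $B_1$ with $\int_{B_1}u^2\le\varepsilon_0^2$ satisfies $\int_{B_\theta}u^2\le\theta^{N-\delta}\int_{B_1}u^2$. Otherwise there are solutions $u_n$ in $B_1$ with $0<\varepsilon_n^2:=\int_{B_1}u_n^2\to0$ such that $v_n=u_n/\varepsilon_n$ has $\int_{B_\theta}v_n^2>\theta^{N-\delta}$. Lemma~\ref{lem:cacc}(i),(ii) with $U=B_{1/2}$, $U'=B_{3/4}$ and second solution $0$ give $\|v_n\|_{H^2(B_{1/2})}\le C$ and $\int_{B_{1/2}}|u_n|^p\le C\varepsilon_n^2$. Since $\Delta^2v_n=-g(u_n)/\varepsilon_n$, H\"older's inequality gives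
\[
\|\Delta^2v_n\|_{L^1(B_{1/2})}=\varepsilon_n^{-1}\int_{B_{1/2}}|u_n|^q\le C\varepsilon_n^{2q/p-1}=C\varepsilon_n^{(q-1)/(q+1)}\to0 .
\]
A subsequence of $v_n$ converges in $L^2(B_{1/2})$ to some $v$ with $\int_{B_{1/2}}v^2\le1$ and $\int_{B_\theta}v^2\ge\theta^{N-\delta}$, and $\int v\Delta^2\varphi=\lim\int\varphi\Delta^2v_n=0$ for $\varphi\in C_c^\infty(B_{1/2})$. So $v$ is biharmonic, which contradicts the choice of $\theta$.

\emph{Iteration.} Let $H(r)=\int_{B_1}u_r^2=r^{2\alpha-N}\int_{B_r}u^2$. If $H(\theta^j)\le\varepsilon_0^2$, the claim applies to the solution $u_{\theta^j}$ and gives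
\[
H(\theta^{j+1})=\theta^{2\alpha-N}\int_{B_\theta}u_{\theta^j}^2\le\theta^{2\alpha-\delta}H(\theta^j)\le\varepsilon_0^2,
\]
because $\delta<2\alpha$. By induction $H(\theta^j)\le\theta^{j(2\alpha-\delta)}\varepsilon_0^2$, that is, $\int_{B_{\theta^j}}u^2\le\varepsilon_0^2\theta^{j(N-\delta)}$. For $\theta^{j+1}<r\le\theta^j$ this yields $\int_{B_r}u^2\le\varepsilon_0^2\theta^{-(N-\delta)}r^{N-\delta}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bdd}]
\emph{Reduction to $N\ge5$.} Let $N\le4$ and let $u$ be a solution in $B_1\subset\mathbb R^N$. Put $\tilde u(x,y)=u(x)$ on $B_1\times\mathbb R^5$. For $\varphi\in C_c^\infty(B_1\times\mathbb R^5)$ the function $\bar\varphi(x)=\int\varphi(x,y)\,dy$ is in $C_c^\infty(B_1)$, and $\int\Delta^2_{x,y}\varphi\,dy=\Delta_x^2\bar\varphi$ because every term with a $y$-derivative integrates to $0$. By Fubini's theorem $\tilde u$ is a solution in $B_1\times\mathbb R^5$, which contains the unit ball of $\mathbb R^{N+5}$. A bound for $\tilde u$ a.e.\ in the ball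 of radius $\frac14$ of $\mathbb R^{N+5}$ gives the same bound for $u$ a.e.\ in $B_{1/4}$, again by Fubini's theorem. So let $N\ge5$; then $\Delta^2$ has a fundamental solution $c_N|x|^{4-N}$.

\emph{Decay of $|u|^q$.} Let $R=R(\varepsilon_0)$ be as in Lemma~\ref{lem:small} and $r_0=1/(2R)$. For $x\in B_{1/2}$ the function $y\mapsto r_0^\alpha u(x+r_0y)$ is a solution in $B_R$, since $B_{1/2}(x)\subset B_1$. Lemmas~\ref{lem:small} and~\ref{lem:decay} give $\int_{B_r(x)}u^2\le Cr^{N-\delta}$ for $r\le r_0$. Lemma~\ref{lem:cacc}(ii) for $y\mapsto r^\alpha u(x+ry)$, with $U=B_{1/2}$ and $U'=B_{3/4}$, reads $r^{\alpha p-N}\int_{B_{r/2}(x)}|u|^p\le Cr^{2\alpha-N}\int_{B_r(x)}u^2$, so $\int_{B_{r/2}(x)}|u|^p\le Cr^{N-4-\delta}$. By H\"older's inequality, for $x\in B_{1/2}$ and $r\le r_0$,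
\[
\int_{B_{r/2}(x)}|u|^q\le Cr^{(N-4-\delta)q/p+N/p}=Cr^{N-4+\sigma},\qquad\sigma=4-\frac{(4+\delta)q}{q+1}=\frac{4-\delta q}{q+1}>0 .
\]

\emph{The potential.} Let $h=-c_N|\cdot|^{4-N}*(g(u)1_{B_{1/2}})$ and $r_j=2^{-j}r_0$. For $x\in B_{1/2}$ split the integral into the shells $r_j/4\le|y-x|<r_j/2$, $j\ge0$, on which $|x-y|^{4-N}\le Cr_j^{4-N}$, and the region $|y-x|\ge r_0/2$:
\[
|h(x)|\le C\sum_{j\ge0}r_j^{4-N}r_j^{N-4+\sigma}+Cr_0^{4-N}\int_{B_{1/2}}|u|^q\le C .
\]
The series converges because $\sigma>0$, and the last integral is bounded by Lemma~\ref{lem:cacc}(iii). The function $u-h$ is biharmonic in $B_{1/2}$, and $\|u-h\|_{L^2(B_{1/2})}\le C$ by Lemma~\ref{lem:cacc}(iii) and the bound on $h$. By (F4), $|u-h|\le C$ on $B_{1/4}$.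
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $x\in\Omega$ and $d=\operatorname{dist}(x,\partial\Omega)$, so that $B_d(x)\subset\Omega$. Proposition~\ref{prop:bdd} for $y\mapsto d^\alpha u(x+dy)$ gives $|u|\le Cd^{-\alpha}$ a.e.\ in $B_{d/4}(x)$. In particular $u\in L^\infty_{\mathrm{loc}}(\Omega)$. By (F2), $u\in W^{4,s}_{\mathrm{loc}}$ for all $s<\infty$, so $u\in C^3(\Omega)$ after modification on a null set, by Morrey's embedding. Since $g\in C^1$, we have $g(u)\in C^1(\Omega)\subset C^{0,\gamma}_{\mathrm{loc}}(\Omega)$ for every $\gamma\in(0,1)$, and (F5) gives $u\in C^{4,\gamma}_{\mathrm{loc}}(\Omega)$. By continuity the bound holds at the point $x$.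

Now let $q(N-4)>N+4$, so that $\alpha p=2\alpha+4<N$ by \eqref{eq:thresholds}, and let $u$ be a solution in $B_1\setminus\{0\}$. The bound gives $|u(x)|\le C|x|^{-\alpha}$ for $0<|x|\le\frac12$, so $u\in L^p_{\mathrm{loc}}(B_1)$, and a fortiori $u,g(u)\in L^1_{\mathrm{loc}}(B_1)$. Let $\varphi\in C_c^\infty(B_1)$, and let $\eta_\varepsilon$ be smooth, equal to $0$ on $B_\varepsilon$ and to $1$ outside $B_{2\varepsilon}$, with $0\le\eta_\varepsilon\le1$ and $|D^j\eta_\varepsilon|\le C\varepsilon^{-j}$ for $j\le4$. Testing with $\varphi\eta_\varepsilon\in C_c^\infty(B_1\setminus\{0\})$ gives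
\[
\int\eta_\varepsilon\bigl(u\,\Delta^2\varphi+g(u)\varphi\bigr)=-\int u\,\bigl[\Delta^2(\varphi\eta_\varepsilon)-\eta_\varepsilon\Delta^2\varphi\bigr].
\]
The bracket vanishes outside $B_{2\varepsilon}$ and is bounded by $C_\varphi\varepsilon^{-4}$, so the right side is at most $C_\varphi\varepsilon^{-4}\int_{B_{2\varepsilon}}|u|\le C_\varphi\varepsilon^{N-4-\alpha}\to0$. The left side converges by dominated convergence. Hence $u$ is a solution in $B_1$, and it is $C^4$ there by the first part.
\end{proof}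

\section{Nonzero solutions in the punctured space}\label{sec:proofC}

The ``if'' part of Theorem~\ref{thm:C} is contained in Theorem~\ref{thm:A}. For the converse let $q(N-4)<N$, that is, $\alpha>N-4$. We construct a nonzero solution in $\mathbb R^N\setminus\{0\}$.

\subsection*{The case $N\ge2$}
We look for a homogeneous solution $u=r^{-\alpha}\omega(\theta)$, an equilibrium of the equation on the cylinder. A constant $\omega$ works when $\alpha<N-2$ (Remark~\ref{rem:hyp}); for $\alpha\ge N-2$ we have $c_1\le0$ and $c_2<0$, so $c_1c_2\ge0$, and $\omega$ must depend on $\theta$. One variational argument covers all cases. On $X=H^2(S)\cap L^p(S)$ let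
\[
J(\omega)=\frac12\int_S\bigl[(\Delta_S\omega)^2+(c_1+c_2)|\nabla\omega|^2+c_1c_2\,\omega^2\bigr]+\int_SG(\omega).
\]

\emph{A minimizer of $J$ gives a solution.} Let $\omega\in X$ minimize $J$ and let $\Psi\in C^\infty(S)$. Differentiating $s\mapsto J(\omega+s\Psi)$ at $s=0$, under the integral sign by dominated convergence, and using $\int_S\nabla\omega\cdot\nabla\Psi=-\int_S\Psi\Delta_S\omega=-\int_S\omega\Delta_S\Psi$, we get
\[
\int_S(\Delta_S\omega-c_1\omega)(\Delta_S\Psi-c_2\Psi)+\int_Sg(\omega)\Psi=0 .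
\]
Let $w(t,\theta)=\omega(\theta)$, $\psi\in C_c^\infty(\mathcal C)$ and $\Psi=\int_{\mathbb R}\psi\,dt$. Then $P_1w=\Delta_S\omega-c_1\omega$ and $\int_{\mathbb R}P_2\psi\,dt=\Delta_S\Psi-c_2\Psi$, since the $t$-derivatives integrate to $0$. So the last identity is \eqref{eq:cyl}, and $u=r^{-\alpha}\omega$ is a solution in $\mathbb R^N\setminus\{0\}$ by Lemma~\ref{lem:cyl}.

\emph{A minimizer exists.} For every $\epsilon>0$,
\[
\int_S|\nabla\omega|^2=-\int_S\omega\Delta_S\omega\le\epsilon\int_S(\Delta_S\omega)^2+\frac1{4\epsilon}\int_S\omega^2,\qquad s^2\le\epsilon|s|^p+C_\epsilon\quad(s\in\mathbb R),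
\]
the second because $p>2$. Choosing $\epsilon$ small, first in the first inequality and then in the second, we get $J(\omega)\ge\frac14\|\Delta_S\omega\|_{L^2}^2+\frac1{2p}\|\omega\|_{L^p}^p-C$. On the closed manifold $S$ the norm $\|\Delta_S\omega\|_{L^2}+\|\omega\|_{L^2}$ is equivalent to the $H^2$ norm, so a minimizing sequence is bounded in $H^2(S)$, and a subsequence converges weakly in $H^2$, strongly in $H^1$ and a.e. The terms of $J$ with coefficients of unknown sign converge; $\int(\Delta_S\omega)^2$ is weakly lower semicontinuous; and Fatou's lemma applies to $G$. So the limit lies in $X$ and minimizes $J$.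

\emph{The minimizer is not zero.} Recall that for each integer $k\ge0$ the restriction $Y$ to $S$ of a nonzero harmonic homogeneous polynomial of degree $k$, such as $\operatorname{Re}(x_1+ix_2)^k$, satisfies $-\Delta_SY=\lambda_kY$ with $\lambda_k=k(k+N-2)$. Then
\[
J(\varepsilon Y)=\frac{\varepsilon^2}2\mu_k\|Y\|_{L^2}^2+\frac{\varepsilon^p}p\|Y\|_{L^p}^p,\qquad\mu_k=(\lambda_k+c_1)(\lambda_k+c_2),
\]
and both factors split:
\[
\lambda_k+c_1=(k+\alpha)(k+N-2-\alpha),\qquad\lambda_k+c_2=(k+\alpha+2)(k+N-4-\alpha).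
\]
Let $k$ be the largest integer with $k<\alpha-N+4$. Here the hypothesis enters: $k\ge0$ because $\alpha-N+4>0$. Moreover $k\ge\alpha-N+3$, so $k+N-2-\alpha\ge1$, while $k+N-4-\alpha<0$. Hence $\mu_k<0$, and $J(\varepsilon Y)<0=J(0)$ for small $\varepsilon>0$ since $p>2$.

\begin{remark}
These solutions satisfy $u(rx)=r^{-\alpha}u(x)$. So the exponent in Theorem~\ref{thm:B} is attained in $\Omega=\mathbb R^N\setminus\{0\}$, and, being unbounded near $0$, they show that isolated singularities are not removable when $N\ge2$ and $q(N-4)<N$.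
\end{remark}

\subsection*{The case $N=1$}
Homogeneous solutions are not available, since $(x^{-\alpha})''''=\alpha(\alpha+1)(\alpha+2)(\alpha+3)x^{-\alpha-4}$ has a positive coefficient. But $\mathbb R\setminus\{0\}$ is a union of two half-lines, and on a half-line we can prescribe a boundary value. Minimize
\[
I(u)=\int_0^\infty\Bigl(\frac12u''^2+G(u)\Bigr)dx
\]
over all $u$ with $u\in H^2(0,M)$ for every $M$ and $u(0)=1$. The infimum is finite, as a smooth cutoff function shows. Along a minimizing sequence $\|u_n''\|_{L^2}$ and $\|u_n\|_{L^p}$ are bounded; by H\"older's inequality and the interpolation inequality $\|u'\|_{L^2(0,M)}\le C_M(\|u''\|_{L^2(0,M)}+\|u\|_{L^2(0,M)})$, the sequence is bounded in $H^2(0,M)$ for each $M$. Since $H^2(0,M)$ embeds compactly in $C^1([0,M])$, a diagonal subsequence converges weakly in $H^2(0,M)$ and uniformly on $[0,M]$ for each $M$ to some $u$ with $u(0)=1$. Weak lower semicontinuity on $(0,M)$, followed by $M\to\infty$, and Fatou's lemma show that $u$ is a minimizer. For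 $\varphi\in C_c^\infty(0,\infty)$ the functions $u+s\varphi$ are admissible, and differentiating at $s=0$ gives $\int(u''\varphi''+g(u)\varphi)=0$, so $u$ is a solution in $(0,\infty)$. It is continuous on $[0,\infty)$ with $u(0)=1$, hence not zero a.e. Extending it by $0$ to $(-\infty,0)$ gives a nonzero solution in $\mathbb R\setminus\{0\}$. This completes the proof of Theorem~\ref{thm:C}. \qed

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Research Article}, \texttt{https://core.ac.uk/download/541258581.pdf}.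

\end{thebibliography}
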